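\title{The sharp Hausdorff--Young inequality on the Heisenberg group}

\begin{abstract}
We show that the best constant in the Hausdorff--Young inequality on the Heisenberg group $\mathbb H_n$ is $B_p^{2n+1}$ for every $1\le p\le 2$, where $B_p$ is the Babenko--Beckner constant. The main step is a Babenko--Beckner inequality for functions on $\mathbb R^k$ with values in the Schatten class $\mathcal S^{p'}$, with the Euclidean constant $B_p^k$. It is proved by monotonicity along a Gaussian heat flow, which rests on a pointwise inequality for the second derivative of $\operatorname{tr}|X|^{p'}$, and it is then transferred to integral operators. We also show that the constant on $\mathbb H_n$ is not attained for $1<p<2$, that $B_p^{\dim G}$ is a lower bound on every second countable unimodular Lie group $G$ of type I, and that it is the exact constant when $G$ is moreover connected, simply connected and solvable.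
\end{abstract}

\section{Introduction}\label{sec:intro}

Throughout, $1\le p\le 2$ and $q=p'$ is the conjugate exponent, $1/p+1/q=1$. For $f\in L^1(\mathbb R^k)$ let $\hat f(\xi)=\int f(x)e^{-2\pi i x\cdot\xi}\,dx$. Interpolation between $\|\hat f\|_\infty\le\|f\|_1$ and Plancherel's formula gives the Hausdorff--Young inequality $\|\hat f\|_q\le\|f\|_p$. By the theorem of Babenko and Beckner, the best constant in this inequality is $B_p^k$, where
\[
B_p=\Big(\frac{p^{1/p}}{q^{1/q}}\Big)^{1/2}\qquad(q^{1/q}=1\text{ for }q=\infty),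
\]
and Gaussians are extremal: $f(x)=e^{-\pi|x|^2}$ equals $\hat f$, and $\|f\|_q/\|f\|_p=(q^{-1/(2q)}p^{1/(2p)})^k=B_p^k$. We have $B_1=B_2=1$ and $B_p<1$ for $1<p<2$, because with $b=1/q$ the function $\log B_p^2=b\log b-(1-b)\log(1-b)$ vanishes at $b=0$ and $b=\frac12$ and is strictly convex in between.

The same question can be asked on a noncommutative group. Let $G$ be a locally compact unimodular group of type I with Haar measure $dg$, and let $\hat G$ be its unitary dual, the set of equivalence classes of irreducible unitary representations with the Mackey Borel structure. The Fourier transform of $f\in L^1(G)$ is the operator field $\hat f(\pi)=\pi(f)=\int_Gf(g)\pi(g)\,dg$. The type I hypothesis enters only through the Plancherel theorem: there is a unique measure $\mu$ on $\hat G$ with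
\begin{equation}\label{eq:plancherel}
\int_G|f(g)|^2\,dg=\int_{\hat G}\operatorname{tr}\big(\pi(f)^*\pi(f)\big)\,d\mu(\pi),\qquad f\in L^1(G)\cap L^2(G).
\end{equation}
The size of $\pi(f)$ is measured in the Schatten class $\mathcal S^q$, whose norm is the $\ell^q$ norm of the singular values, and we put
\[
\|\hat f\|_{L^q(\hat G)}=\Big(\int_{\hat G}\|\pi(f)\|_{\mathcal S^q}^q\,d\mu(\pi)\Big)^{1/q},
\]
with the essential supremum of the operator norm for $q=\infty$. Interpolation again gives $\|\hat f\|_{L^q(\hat G)}\le\|f\|_{L^p(G)}$, and we ask for the best constant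
\[
H_p(G)=\sup\Big\{\frac{\|\hat f\|_{L^q(\hat G)}}{\|f\|_{L^p(G)}}:\ 0\ne f\in L^1(G)\cap L^2(G)\Big\}\le1 .
\]
The ratio does not depend on the normalization of Haar measure: replacing $dg$ by $c\,dg$ multiplies $\pi(f)$ by $c$ and $\mu$ by $1/c$, so numerator and denominator are both multiplied by $c^{1/p}$. For $G=\mathbb R^k$ the irreducible representations are the characters $x\mapsto e^{-2\pi i x\cdot\xi}$, $\mu=d\xi$, and $H_p(\mathbb R^k)=B_p^k$.

The Heisenberg group $\mathbb H_n$, $n\ge1$, is $\mathbb R^n\times\mathbb R^n\times\mathbb R$ with the product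
\[
(u,v,t)\cdot(u',v',t')=\big(u+u',\,v+v',\,t+t'+\tfrac12(u\cdot v'-u'\cdot v)\big)
\]
and Haar measure $du\,dv\,dt$. Its dimension is $2n+1$. In a ball of radius $\varepsilon$ about the identity the product differs from the addition of $\mathbb R^{2n+1}$ by a term of order $\varepsilon^2$. A function concentrated in such a ball hardly sees the noncommutativity, so one expects $H_p(\mathbb H_n)\ge B_p^{2n+1}$. The same heuristic applies to any Lie group, but it says nothing about the reverse inequality, and the reverse inequality can fail: on the circle $\mathbb R/\mathbb Z$ the function $f=1$ has ratio $1$, so $H_p(\mathbb R/\mathbb Z)=1>B_p$ for $1<p<2$. The question is whether functions that are spread out over $\mathbb H_n$ can do better than concentrated ones. Baklouti, Ludwig and Smaoui proved $H_p(\mathbb H_n)\le B_p^{n+1}$ for $1\le p\le2$, and Klein and Russo proved $H_p(\mathbb H_n)=B_p^{2n+1}$ when $q$ is an even integer. It is conjectured in \cite{slides} that this equality holds for all $p\in[1,2]$.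 We prove the conjecture.

\begin{theorem}\label{thm:main}
$H_p(\mathbb H_n)=B_p^{2n+1}$ for all $n\ge1$ and $p\in[1,2]$.
\end{theorem}

The proof goes through a Euclidean inequality for operator-valued functions.

\begin{theorem}\label{thm:opvalued}
Let $1<p<2$, $k\ge1$, let $\mathcal H$ be a separable Hilbert space and $f\in L^1\cap L^p(\mathbb R^k;\mathcal S^q(\mathcal H))$. Then
\[
\|\hat f\|_{L^q(\mathbb R^k;\mathcal S^q)}\le B_p^k\,\|f\|_{L^p(\mathbb R^k;\mathcal S^q)} .
\]
\end{theorem}

For $\mathcal H=\mathbb C$ this is the Babenko--Beckner inequality, and a Gaussian times a rank-one projection shows that the constant is best for every $\mathcal H\ne0$. If $f$ takes values in diagonal matrices, with entries $f_j$, the theorem follows from the scalar case and Minkowski's inequality: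
\[
\Big(\sum_j\|\hat f_j\|_q^q\Big)^{1/q}\le B_p^k\Big(\sum_j\|f_j\|_p^q\Big)^{1/q}\le B_p^k\Big\|\Big(\sum_j|f_j|^q\Big)^{1/q}\Big\|_p .
\]
When the values $f(x)$ cannot be diagonalized in a basis independent of $x$, there are no entries to which the scalar inequality could be applied, and the scalar inequality has to be reproved in a way that survives the passage to matrices.

Two complements are not needed for Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:noextremal}
For $1<p<2$ the constant in Theorem~\ref{thm:main} is not attained by any nonzero $f\in L^1\cap L^2(\mathbb H_n)$.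
\end{theorem}

\begin{theorem}\label{thm:lie}
Let $1\le p\le2$.
\begin{enumerate}
\item[(i)] $H_p(G)\ge B_p^{\dim G}$ for every second countable unimodular Lie group $G$ of type I.
\item[(ii)] $H_p(G)=B_p^{\dim G}$ if $G$ is a connected, simply connected, solvable, unimodular Lie group of type I; in particular for every connected, simply connected nilpotent Lie group.
\end{enumerate}
\end{theorem}

The circle shows that simple connectedness cannot be dropped from (ii). Theorem~\ref{thm:lie} contains Theorem~\ref{thm:main}, but the direct proof on $\mathbb H_n$ is shorter and produces the inequalities used for Theorem~\ref{thm:noextremal}.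

Section~\ref{sec:heis} writes $\hat f$ on $\mathbb H_n$ as a family of integral operators on $L^2(\mathbb R^n)$, proves the lower bound with Gaussians, and reduces the upper bound to an estimate of the Schatten norm of an integral operator by a mixed norm of its kernel (Proposition~\ref{prop:kernel}). Sections~\ref{sec:gaussform}--\ref{sec:matrix} prove Theorem~\ref{thm:opvalued}: it is rewritten as a contraction estimate in Gauss space, the two sides are joined by a flow, and monotonicity of the flow is reduced to a matrix inequality. Section~\ref{sec:kernel} derives Proposition~\ref{prop:kernel} from Theorem~\ref{thm:opvalued}. Sections~\ref{sec:noextremal} and~\ref{sec:lie} prove the complements.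

\section{Schatten classes and the endpoint exponents}\label{sec:prelim}

Hilbert spaces are complex and separable. For a compact operator $A$ the singular values $s_j(A)$ are the eigenvalues of $|A|=(A^*A)^{1/2}$, and $\|A\|_{\mathcal S^r}=(\sum_js_j(A)^r)^{1/r}=(\operatorname{tr}|A|^r)^{1/r}$ for $1\le r<\infty$. The operator norm is $\|A\|$. We use the following standard facts.
\begin{description}
\item[(F1)] $\|A\|_{\mathcal S^r}\le\|A\|_{\mathcal S^2}$ for $r\ge2$, $\ \|BAC\|_{\mathcal S^r}\le\|B\|\,\|A\|_{\mathcal S^r}\|C\|$, and $\|AB\|_{\mathcal S^1}\le\|A\|_{\mathcal S^2}\|B\|_{\mathcal S^2}$.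
\item[(F2)] If orthogonal projections $\Pi_m$ tend to the identity strongly and $A\in\mathcal S^r$, then $A\Pi_m\to A$ and $\Pi_mA\Pi_m\to A$ in $\mathcal S^r$. (This holds for $A$ of finite rank, and such $A$ are dense.)
\item[(F3)] If $A$ is compact and $(e_j)$ are orthonormal eigenvectors of $A^*A$ for its nonzero eigenvalues, counted with multiplicity, then $e_j\perp\ker A$ and $\|A\|_{\mathcal S^r}^r=\sum_j\|Ae_j\|^r$. For any orthonormal system $(e_j)$ and any $C$, $\sum_j\|Ce_j\|^2\le\|C\|_{\mathcal S^2}^2$.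
\item[(F4)] For a bounded positive operator $R$, a vector $\zeta$ and $r\ge2$,
$\langle R\zeta,\zeta\rangle\le\langle R^{r/2}\zeta,\zeta\rangle^{2/r}\|\zeta\|^{2(1-2/r)}$. This is H\"older's inequality for the spectral measure of $R$ at $\zeta$, which has total mass $\|\zeta\|^2$.
\item[(F5)] (Minkowski) For $p\le q$ and measurable $b\ge0$ on a product of $\sigma$-finite measure spaces,
$\big\|\,\|b(x,y)\|_{L^p_x}\big\|_{L^q_y}\le\big\|\,\|b(x,y)\|_{L^q_y}\big\|_{L^p_x}$.
\end{description}
For a measure space $X$, the Hilbert--Schmidt operators on $L^2(X;\mathcal H)$ are the operators $K\phi(x)=\int\kappa(x,y)\phi(y)\,dy$ with kernel $\kappa\in L^2(X\times X;\mathcal S^2(\mathcal H))$, and $\|K\|_{\mathcal S^2}=\|\kappa\|_{2}$. The spaces $L^r(\mathbb R^k;\mathcal S^q)$ are Bochner spaces, and $\hat f(\xi)$ is a Bochner integral.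

\begin{lemma}\label{lem:endpoints}
For every $G$ as in Section~\ref{sec:intro}, $H_1(G)=H_2(G)=1$.
\end{lemma}

\begin{proof}
For $p=2$ this is \eqref{eq:plancherel}. For $p=1$, $\|\pi(f)\|\le\|f\|_1$ gives $H_1\le1$. Conversely, for $f,\phi\in L^1\cap L^2(G)$ we have $\pi(f*\phi)=\pi(f)\pi(\phi)$, so \eqref{eq:plancherel} and (F1) give $\|f*\phi\|_2\le\|\hat f\|_{L^\infty(\hat G)}\|\phi\|_2$. Take $\phi\neq0$ and $f=|U|^{-1}1_U$ with compact neighborhoods $U$ shrinking to the identity. Then $\|f\|_1=1$ and $f*\phi\to\phi$ in $L^2$, so $H_1\ge1$.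
\end{proof}

Since $B_1=B_2=1$, this settles the endpoints in Theorems~\ref{thm:main} and~\ref{thm:lie}. \emph{From now on $1<p<2$, so that $2<q<\infty$.} We use freely the identities $(p-1)(q-1)=1$, $(p-1)q=p$ and $pq=p+q$.

\section{The Fourier transform on the Heisenberg group}\label{sec:heis}

\subsection{Representations and kernels}

Write $z=(u,v)\in\mathbb R^{2n}$ and $[z,z']=u\cdot v'-u'\cdot v$, so that $(z,t)(z',t')=(z+z',t+t'+\frac12[z,z'])$. For $\lambda\ne0$ define on $L^2(\mathbb R^n)$
\[
\pi_\lambda(u,v,t)\phi(x)=e^{2\pi i\lambda(t+v\cdot x+\frac12u\cdot v)}\phi(x+u).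
\]
This is a unitary representation: in $\pi_\lambda(g)\pi_\lambda(g')$ the phase is $t+t'+(v+v')\cdot x+\frac12u\cdot v+\frac12u'\cdot v'+u\cdot v'$, and $\frac12(u+u')\cdot(v+v')+\frac12[z,z']=\frac12u\cdot v+\frac12u'\cdot v'+u\cdot v'$. The Stone--von Neumann theorem states that each $\pi_\lambda$ is irreducible, that every irreducible unitary representation in which the center acts by $(0,t)\mapsto e^{2\pi i\lambda t}$, $\lambda\ne0$, is equivalent to $\pi_\lambda$, and that the remaining irreducible representations are the characters trivial on the center.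

For $F\in L^1(\mathbb R^{2n})$ and $f\in L^1(\mathbb H_n)$ put
\[
W_\lambda(F)=\int F(z)\pi_\lambda(z,0)\,dz,\qquad \tilde F(u,\eta)=\int F(u,v)e^{-2\pi iv\cdot\eta}\,dv,\qquad f^\lambda(z)=\int f(z,t)e^{2\pi i\lambda t}\,dt .
\]
Then $f^\lambda\in L^1(\mathbb R^{2n})$ and $\pi_\lambda(f)=W_\lambda(f^\lambda)$ for every $\lambda\neq0$. Let $F\in L^1\cap L^2(\mathbb R^{2n})$. In $\langle W_\lambda(F)\phi,\psi\rangle=\iiint F(u,v)e^{2\pi i\lambda v\cdot(x+u/2)}\phi(x+u)\overline{\psi(x)}\,dx\,du\,dv$, which converges absolutely, integrate first in $v$ and substitute $y=x+u$. This shows that $W_\lambda(F)$ has the kernel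
\begin{equation}\label{eq:weylkernel}
\kappa(x,y)=\tilde F\Big(y-x,\,-\lambda\,\frac{x+y}2\Big).
\end{equation}
The map $(x,y)\mapsto(y-x,-\lambda\frac{x+y}2)$ has Jacobian $|\lambda|^n$, so $\|W_\lambda(F)\|_{\mathcal S^2}^2=|\lambda|^{-n}\|F\|_2^2$ by Plancherel in $v$. If $f\in L^1\cap L^2(\mathbb H_n)$, Plancherel in $t$ gives $\int\|f^\lambda\|_2^2\,d\lambda=\|f\|_2^2$. Hence $f^\lambda\in L^1\cap L^2$ for almost every $\lambda$ and $\int\|\pi_\lambda(f)\|_{\mathcal S^2}^2|\lambda|^n\,d\lambda=\|f\|_2^2$. By uniqueness, the Plancherel measure is $|\lambda|^nd\lambda$ on $\{\pi_\lambda\}$, the characters form a null set, and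
\begin{equation}\label{eq:Hnorm}
\|\hat f\|_{L^q(\hat{\mathbb H}_n)}^q=\int_{\mathbb R}\|W_\lambda(f^\lambda)\|_{\mathcal S^q}^q\,|\lambda|^n\,d\lambda .
\end{equation}
The integrand is measurable: $\lambda\mapsto\pi_\lambda(f)$ is weakly continuous by dominated convergence, and the $\mathcal S^q$ norm is lower semicontinuous under weak convergence.

\subsection{Gaussians and the lower bound}

Gaussians are the natural test functions, and for them $W_\lambda$ can be diagonalized. Let $(h_l)_{l\ge0}$ be the orthonormal Hermite functions on $\mathbb R$. Mehler's formula states that for $|r|<1$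
\begin{equation}\label{eq:mehler}
\sum_{l\ge0}r^lh_l(x)h_l(y)=[\pi(1-r^2)]^{-1/2}\exp\Big(-\frac{1-r}{1+r}\,\frac{(x+y)^2}4-\frac{1+r}{1-r}\,\frac{(x-y)^2}4\Big).
\end{equation}

\begin{lemma}\label{lem:gaussians}
Let $\alpha_1,\dots,\alpha_n>0$, $F_\alpha(u,v)=\exp\big(-\pi\sum_j\alpha_j(u_j^2+v_j^2)\big)$ and $\lambda\neq0$. Then
\begin{equation}\label{eq:gaussratio}
|\lambda|^{n/q}\|W_\lambda(F_\alpha)\|_{\mathcal S^q}=\prod_{j=1}^n\mathcal R\Big(\frac{\alpha_j}{|\lambda|}\Big)\,\|F_\alpha\|_p,\qquad \mathcal R(b)^q=\frac{p^{q-1}b^{q-1}}{(b+\frac12)^q-|b-\frac12|^q}.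
\end{equation}
Moreover $\mathcal R(b)<B_p^2$ for all $b>0$, and $\mathcal R(b)\to B_p^2$ as $b\to\infty$.
\end{lemma}

\begin{proof}
By \eqref{eq:weylkernel} the kernel of $W_\lambda(F_\alpha)$ is the product over $j$ of
\[
\alpha_j^{-1/2}\exp\big(-\pi\alpha_j(x_j-y_j)^2-\pi\lambda^2(x_j+y_j)^2/(4\alpha_j)\big).
\]
So the operator is a tensor product, its singular values are the products of those of the factors, and both sides of \eqref{eq:gaussratio} factorize. Let therefore $n=1$, $\alpha_1=\alpha$, and put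
\[
b=\alpha/|\lambda|,\qquad r=\frac{b-\frac12}{b+\frac12},\qquad c^2=2\pi|\lambda|,
\]
so that $\frac{1+r}{1-r}=2b$ and $1-r^2=2b/(b+\frac12)^2$. Apply \eqref{eq:mehler} to the orthonormal basis $c^{1/2}h_l(cx)$. The coefficient of $(x-y)^2$ becomes $2bc^2/4=\pi\alpha$ and that of $(x+y)^2$ becomes $c^2/(8b)=\pi\lambda^2/(4\alpha)$, as in our kernel. The eigenvalues of $W_\lambda(F_\alpha)$ are therefore
\[
\alpha^{-1/2}[\pi(1-r^2)]^{1/2}c^{-1}r^l=|\lambda|^{-1}(b+\tfrac12)^{-1}r^l,\qquad l\ge0,
\]
and summing a geometric series gives $\|W_\lambda(F_\alpha)\|_{\mathcal S^q}^q=|\lambda|^{-q}\big[(b+\frac12)^q-|b-\frac12|^q\big]^{-1}$. Since $\|F_\alpha\|_p^q=(\alpha p)^{-q/p}=(\alpha p)^{-(q-1)}$, formula \eqref{eq:gaussratio} follows.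

We have $B_p^{2q}=p^{q/p}/q=p^{q-1}/q$. So the remaining claims say that the denominator in \eqref{eq:gaussratio} exceeds $qb^{q-1}$ and is asymptotic to it. The function $x^{q-1}$ is strictly convex on $[0,\infty)$ because $q>2$, so its mean over an interval exceeds its value at the midpoint. For $b\ge\frac12$ the denominator is $\int_{b-1/2}^{b+1/2}qx^{q-1}dx>qb^{q-1}$, and it is asymptotic to $qb^{q-1}$ as $b\to\infty$. For $b<\frac12$ it is $\int_{1/2-b}^{1/2+b}qx^{q-1}dx>2b\,q\,2^{-(q-1)}=qb\,2^{2-q}\ge qb^{q-1}$, as $(2b)^{q-2}\le1$.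
\end{proof}

\begin{proof}[Proof of the lower bound in Theorem~\ref{thm:main}]
Take $\alpha_1=\dots=\alpha_n=\alpha$ and $f(z,t)=F_\alpha(z)e^{-\pi t^2}$. Then $f^\lambda=e^{-\pi\lambda^2}F_\alpha$, and by \eqref{eq:Hnorm}, Lemma~\ref{lem:gaussians} and dominated convergence,
\[
\frac{\|\hat f\|_{L^q(\hat{\mathbb H}_n)}}{\|f\|_p}=\frac{\big(\int\mathcal R(\alpha/|\lambda|)^{nq}e^{-\pi q\lambda^2}d\lambda\big)^{1/q}}{\|e^{-\pi t^2}\|_{L^p(\mathbb R)}}\ \longrightarrow\ B_p^{2n}\,\frac{q^{-1/(2q)}}{p^{-1/(2p)}}=B_p^{2n+1}\qquad(\alpha\to\infty).\qedhere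
\]
\end{proof}

This is the heuristic of the introduction. The automorphism $(z,t)\mapsto(cz,c^2t)$ rescales Haar measure and so does not change the ratio; with $c^2=\alpha$ it turns $f$ into $e^{-\pi\alpha^2(|z|^2+t^2)}$, a round Gaussian that concentrates at the identity.

\subsection{The upper bound}

The variables $t$ and $v$ enter \eqref{eq:weylkernel} through Euclidean Fourier transforms, and the Babenko--Beckner inequality gains the factors $B_p$ and $B_p^n$ from them. Together they make $B_p^{n+1}$. The variable $u=y-x$ is not Fourier transformed; it measures the distance of the kernel from the diagonal. To gain the missing factor $B_p^n$ one has to treat the passage from a kernel to the singular values of its operator as a Fourier transform in $u$. For a function $a$ on $\mathbb R^k\times\mathbb R^k$ with values in $\mathcal S^q(\mathcal H)$ put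
\[
\|a\|_{p,q}=\Big(\int\Big(\int\|a(u,y)\|_{\mathcal S^q}^q\,dy\Big)^{p/q}du\Big)^{1/p}.
\]

\begin{proposition}\label{prop:kernel}
Let $a\in L^2(\mathbb R^k\times\mathbb R^k;\mathcal S^2(\mathcal H))$ and let $K$ be the Hilbert--Schmidt operator on $L^2(\mathbb R^k;\mathcal H)$ with kernel $a(x-y,y)$. Then $\|K\|_{\mathcal S^q}\le B_p^k\,\|a\|_{p,q}$.
\end{proposition}

The proof is in Section~\ref{sec:kernel}. Here only $\mathcal H=\mathbb C$ is needed; general $\mathcal H$ is used in Section~\ref{sec:lie}.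

\begin{proof}[Proof of the upper bound in Theorem~\ref{thm:main}]
Let $\lambda\ne0$ and $F\in L^1\cap L^2(\mathbb R^{2n})$. The kernel \eqref{eq:weylkernel} is $a(x-y,y)$ with $a(u,y)=\tilde F(-u,-\lambda(y+u/2))$. This function is in $L^2$, and $\int|a(u,y)|^qdy=|\lambda|^{-n}\|\tilde F(-u,\cdot)\|_q^q$. For almost every $u$, $F(u,\cdot)\in L^1\cap L^2(\mathbb R^n)$. Proposition~\ref{prop:kernel} and the Babenko--Beckner inequality in $v$ give
\begin{equation}\label{eq:weylHY}
|\lambda|^{n/q}\|W_\lambda(F)\|_{\mathcal S^q}\le B_p^n\Big(\int\|\tilde F(u,\cdot)\|_q^p\,du\Big)^{1/p}\le B_p^{2n}\|F\|_{L^p(\mathbb R^{2n})}.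
\end{equation}
Let $f\in L^1\cap L^2(\mathbb H_n)$. Apply \eqref{eq:weylHY} to $F=f^\lambda$ for almost every $\lambda$, then (F5), then the Babenko--Beckner inequality in $t$ for almost every $z$:
\begin{equation}\label{eq:chain}
\|\hat f\|_{L^q(\hat{\mathbb H}_n)}\le B_p^{2n}\big\|\,\|f^\lambda(z)\|_{L^p_z}\big\|_{L^q_\lambda}\le B_p^{2n}\big\|\,\|f^\lambda(z)\|_{L^q_\lambda}\big\|_{L^p_z}\le B_p^{2n+1}\|f\|_p .
\end{equation}
With the lower bound and Lemma~\ref{lem:endpoints}, Theorem~\ref{thm:main} follows from Proposition~\ref{prop:kernel}.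
\end{proof}

\section{The inequality in Gauss space}\label{sec:gaussform}

We turn to Theorem~\ref{thm:opvalued}. It is convenient to divide out the extremal Gaussians on both sides of the Fourier transform. Both Lebesgue measures then become the standard Gaussian measure, the constant becomes $1$, and probabilistic tools are available. Let $\gamma$ be the standard Gaussian measure on $\mathbb R^k$, let $Z$ be a random vector with law $\gamma$, let $\mathbb E$ be expectation over $Z$, and let $M_m$ be the complex $m\times m$ matrices. Put $\omega=\sqrt{p-1}$ and, for a polynomial $P:\mathbb R^k\to M_m$, extended to $\mathbb C^k$,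
\[
TP(x)=\mathbb E\,P(i\omega x+\sqrt p\,Z).
\]

\begin{proposition}\label{prop:hyper}
For every polynomial $P:\mathbb R^k\to M_m$, $\ \|TP\|_{L^q(\gamma;\mathcal S^q)}\le\|P\|_{L^p(\gamma;\mathcal S^q)}$.
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:opvalued} from Proposition~\ref{prop:hyper}]
\emph{Polynomials times a Gaussian.} Let $F(y)=P(y)e^{-|y|^2/(2p)}$. In $TP(x)=(2\pi p)^{-k/2}\int P(i\omega x+y)e^{-y\cdot y/(2p)}dy$ the integrand is entire in each $y_j$ and decays like a Gaussian in horizontal strips. Cauchy's theorem allows the shift $y\mapsto y-i\omega x$, one coordinate at a time. Since $(y-i\omega x)\cdot(y-i\omega x)=|y|^2-2i\omega\,x\cdot y-\omega^2|x|^2$ and $\omega^2/p=1/q$,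
\[
TP(x)=(2\pi p)^{-k/2}\,e^{|x|^2/(2q)}\,\hat F\Big(-\frac{\omega x}{2\pi p}\Big).
\]
The weights cancel against the density $(2\pi)^{-k/2}e^{-|x|^2/2}$ of $\gamma$:
\[
\|P\|_{L^p(\gamma;\mathcal S^q)}=(2\pi)^{-\frac k{2p}}\|F\|_p,\qquad\|TP\|_{L^q(\gamma;\mathcal S^q)}=(2\pi)^{-\frac k{2q}}(2\pi p)^{-\frac k2}\Big(\frac{2\pi p}\omega\Big)^{\frac kq}\|\hat F\|_q ,
\]
where the norms of $F$ and $\hat F$ are those of $L^p(\mathbb R^k;\mathcal S^q)$ and $L^q(\mathbb R^k;\mathcal S^q)$. Proposition~\ref{prop:hyper} gives $\|\hat F\|_q\le C^k\|F\|_p$ with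
\[
C=(2\pi)^{\frac12-\frac1{2p}-\frac1{2q}}\,p^{\frac12-\frac1q}(p-1)^{\frac1{2q}}=p^{\frac12-\frac1q}(p-1)^{\frac1{2q}} .
\]
From $q=p/(p-1)$ we get $B_p^2=p^{\frac1p-\frac1q}(p-1)^{\frac1q}$, and $\frac1p-\frac1q=1-\frac2q$. Hence $C=B_p$.

\emph{Matrix-valued $f$.} Polynomials are dense in $L^p(\gamma)$. Indeed, let $g\in L^q(\gamma)$ satisfy $\int gP\,d\gamma=0$ for all polynomials $P$. H\"older's inequality gives $\int|g|e^{|\xi||x|}d\gamma<\infty$, so the exponential series may be integrated term by term and $\int g(x)e^{ix\cdot\xi}d\gamma=0$ for all $\xi$; thus $g=0$. The map $P\mapsto(2\pi)^{-k/(2p)}Pe^{-|x|^2/(2p)}$ is an isometry of $L^p(\gamma)$ onto $L^p(dx)$, so the functions $F$ above are dense in $L^p(\mathbb R^k;M_m)$. Let $f\in L^1\cap L^p(\mathbb R^k;M_m)$ and $F_N\to f$ in $L^p$. By the first step $(\hat F_N)$ is Cauchy in $L^q$, with a limit of norm at most $B_p^k\|f\|_p$. Since $\hat F_N\to\hat f$ as tempered distributions, the limit is $\hat f$.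

\emph{General $\mathcal H$.} Let $\Pi_m$ be projections of finite rank increasing to the identity. By (F1), (F2) and dominated convergence, $\Pi_mf\Pi_m\to f$ in $L^1(\mathbb R^k;\mathcal S^q)$, so the Fourier transforms converge uniformly in $\mathcal S^q$. Also $\|\Pi_mf\Pi_m\|_p\le\|f\|_p$. The matrix case and Fatou's lemma finish the proof.
\end{proof}

\section{A monotone Gaussian flow}\label{sec:flow}

Let $\varphi(X)=\operatorname{tr}|X|^q=\|X\|_{\mathcal S^q}^q$ on $M_m$ and $\theta=p/q<1$. Proposition~\ref{prop:hyper} says that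
\begin{equation}\label{eq:goal}
\big(\mathbb E\,\varphi(TP(Z))\big)^\theta\le\mathbb E\,\varphi(P(Z))^\theta .
\end{equation}
To interpolate between the two sides, write a standard Gaussian vector as $y+\sqrt t\,x$, where $y$ has covariance $(1-t)I$ and $x$ is an independent standard Gaussian vector. Apply $T$ in the variable $x$ only, take the $L^q$ norm in $x$, where the transform has been applied, and then the $L^p$ norm in $y$, where it has not. Applying $T$ to $x\mapsto P(y+\sqrt t\,x)$ gives $h(t,y+i\omega\sqrt t\,x)$, where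
\[
h(t,z)=\mathbb E\,P(z+\sqrt{pt}\,Z),\qquad z\in\mathbb C^k .
\]
So we define, for $t\in[0,1]$, $y\in\mathbb R^k$ and $\varepsilon\ge0$,
\[
A(t,y)=\mathbb E\,\varphi\big(h(t,y+i\omega\sqrt t\,Z)\big),\qquad\Phi_\varepsilon(t)=\mathbb E\,\big(A(t,\sqrt{1-t}\,Z)+\varepsilon\big)^\theta .
\]
Since $A(0,y)=\varphi(P(y))$ and $h(1,i\omega x)=TP(x)$, the right side of \eqref{eq:goal} is $\Phi_0(0)$ and the left side is $\Phi_0(1)$. We show that $\Phi_\varepsilon$ is nonincreasing for $\varepsilon>0$; the $\varepsilon$ avoids the singularity of $s^\theta$ at $s=0$.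

\begin{example}\label{ex:exponentials}
Let $k=m=1$ and take, instead of a polynomial, $P(x)=e^{cx}$ with $c=c_1+ic_2$. To see the role of $\omega$, let $\omega>0$ be arbitrary and replace $\sqrt{pt}$ in $h$ by $\sqrt{(1+\omega^2)t}$. From $\mathbb E\,e^{\tau Z}=e^{\tau^2/2}$ we get $h(t,z)=e^{cz+(1+\omega^2)tc^2/2}$, then
\[
\log A(t,y)=qc_1y+\tfrac12q^2\omega^2c_2^2t+\tfrac12q(1+\omega^2)(c_1^2-c_2^2)t,
\]
and finally
\[
\log\Phi_0(t)=\tfrac12p^2c_1^2+\tfrac12pt\big[c_1^2\,(1+\omega^2-p)+c_2^2\,((q-1)\omega^2-1)\big].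
\]
Both coefficients vanish exactly when $\omega^2=p-1$, and both are positive for larger $\omega$. So $\omega=\sqrt{p-1}$ is the largest value for which the flow can be monotone, and for this value $\Phi_0$ is constant on all exponentials, which correspond to translated and modulated Gaussians $F$. Every inequality used below must therefore be an equality for scalar exponentials.
\end{example}

\subsection{The derivative of the flow}

We regard $M_m$ as a real vector space. By Lemma~\ref{lem:derivatives} below $\varphi$ is of class $C^2$; $\varphi'(X)[Y]$ is real-linear in $Y$, and $\varphi''(X)$ is a real-bilinear form. We need Gaussian integration by parts: $\mathbb E[Z\cdot\nabla g(Z)]=\mathbb E[\Delta g(Z)]$ for $g\in C^2(\mathbb R^k)$ with derivatives of polynomial growth. Applied to $x\mapsto g(\sqrt\tau\,x)$, it gives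
\begin{equation}\label{eq:ibp}
\frac d{d\tau}\,\mathbb E\,g(\sqrt\tau Z)=\frac1{2\sqrt\tau}\,\mathbb E\,[Z\cdot\nabla g(\sqrt\tau Z)]=\tfrac12\,\mathbb E\,\Delta g(\sqrt\tau Z),\qquad\tau>0 .
\end{equation}
In particular $\partial_th=\frac p2\Delta h$ with $\Delta=\sum_j\partial_{z_j}^2$. The function $h$ is a polynomial in $(t,z)$, because odd moments of $Z$ vanish.

Fix $\varepsilon>0$. We first justify differentiation under $\mathbb E$. Since $\varphi\in C^2$ is homogeneous of degree $q>2$, the quantities $\varphi,\varphi',\varphi''$ at $X$ are bounded by constants times $\|X\|^q,\|X\|^{q-1},\|X\|^{q-2}$. Hence $\psi(t,y,x)=\varphi(h(t,y+i\omega x))$ is $C^2$ on $[0,1]\times\mathbb R^k\times\mathbb R^k$, and its derivatives of order at most $2$ are bounded by a polynomial in $|x|,|y|$, uniformly in $t$. The derivative of $\sqrt t$ is bounded on $[t_0,1]$ for $t_0>0$. By dominated convergence, $A(t,y)=\mathbb E\,\psi(t,y,\sqrt tZ)$ is continuous and of polynomial growth on $[0,1]\times\mathbb R^k$; for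 $t\in(0,1]$ it is $C^1$ in $t$ and $C^2$ in $y$, with continuous derivatives of polynomial growth in $y$, locally uniformly in $t$. The function $s\mapsto(s+\varepsilon)^\theta$ is smooth on $[0,\infty)$ with bounded first and second derivatives, so $\Psi=(A+\varepsilon)^\theta$ has the same properties. Thus $\Phi_\varepsilon$ is continuous on $[0,1]$ and differentiable on $(0,1)$, and \eqref{eq:ibp} with $\tau=t$ and with $\tau=1-t$ gives
\[
\partial_tA=\mathbb E\big[(\partial_t\psi+\tfrac12\Delta_x\psi)(t,y,\sqrt tZ)\big],\qquad\Phi_\varepsilon'(t)=\mathbb E\big[(\partial_t\Psi-\tfrac12\Delta_y\Psi)(t,\sqrt{1-t}\,Z)\big].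
\]

Now compute. Differentiating $h(t,y+i\omega x)$ in $x_j$ produces $i\omega\,\partial_jh$, and twice produces $-(p-1)\partial_j^2h$. With $h$ and its derivatives evaluated at $(t,y+i\omega\sqrt tZ)$,
\begin{align*}
\partial_tA&=\mathbb E\Big[\tfrac p2\varphi'(h)[\Delta h]-\tfrac{p-1}2\varphi'(h)[\Delta h]+\tfrac{p-1}2\sum_j\varphi''(h)[i\partial_jh,i\partial_jh]\Big],\\
\partial_{y_j}A&=\mathbb E\,\varphi'(h)[\partial_jh],\qquad\Delta_yA=\mathbb E\Big[\varphi'(h)[\Delta h]+\sum_j\varphi''(h)[\partial_jh,\partial_jh]\Big].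
\end{align*}
In $\partial_tA-\frac12\Delta_yA$ the terms with $\Delta h$ cancel, because $\frac p2-\frac{p-1}2-\frac12=0$. By the chain rule $\Delta\Psi=\theta(A+\varepsilon)^{\theta-1}\big[\Delta A-(1-\theta)|\nabla A|^2/(A+\varepsilon)\big]$. Hence $\partial_t\Psi-\frac12\Delta_y\Psi=\frac\theta2(A+\varepsilon)^{\theta-1}\sum_jI_j$, where
\begin{equation}\label{eq:Ij}
I_j=(p-1)\,\mathbb E\,\varphi''(h)[i\partial_jh,i\partial_jh]-\mathbb E\,\varphi''(h)[\partial_jh,\partial_jh]+(1-\theta)\frac{\big(\mathbb E\,\varphi'(h)[\partial_jh]\big)^2}{A+\varepsilon}.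
\end{equation}
The last term is positive; it is the price of passing from the exponent $q$ inside to the smaller exponent $p$ outside. It is the only term in which the expectation is not outermost. Since $\varphi'(X)=0$ when $\varphi(X)=0$, the Cauchy--Schwarz inequality gives, with $0/0=0$,
\[
\big(\mathbb E\,\varphi'(h)[\partial_jh]\big)^2\le\mathbb E\,\varphi(h)\cdot\mathbb E\,\frac{(\varphi'(h)[\partial_jh])^2}{\varphi(h)}\le(A+\varepsilon)\,\mathbb E\,\frac{(\varphi'(h)[\partial_jh])^2}{\varphi(h)} .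
\]
So $I_j\le0$ follows from a pointwise inequality with $X=h$, $Y=\partial_jh$.

\begin{lemma}\label{lem:matrix}
For all $X,Y\in M_m$, with $0/0=0$,
\[
(p-1)\,\varphi''(X)[iY,iY]+\Big(1-\frac pq\Big)\frac{(\varphi'(X)[Y])^2}{\varphi(X)}\le\varphi''(X)[Y,Y].
\]
\end{lemma}

\begin{proof}[Proof of Proposition~\ref{prop:hyper} from Lemma~\ref{lem:matrix}]
The lemma gives $I_j\le0$ for all $j$, so $\Phi_\varepsilon'\le0$ on $(0,1)$ and $\Phi_\varepsilon(1)\le\Phi_\varepsilon(0)$ by continuity. Monotone convergence as $\varepsilon\downarrow0$ gives \eqref{eq:goal}.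
\end{proof}

\section{The matrix inequality}\label{sec:matrix}

We look first at the two smallest cases of Lemma~\ref{lem:matrix}.

\begin{example}[scalars]\label{ex:scalar}
Let $m=1$, $X=\sigma>0$ (the general case follows by a rotation) and $Y=\eta+i\zeta$. Expanding $|\sigma+tY|^q=\big(\sigma^2+2t\sigma\eta+t^2(\eta^2+\zeta^2)\big)^{q/2}$ to second order gives $\varphi'(X)[Y]=q\sigma^{q-1}\eta$ and $\varphi''(X)[Y,Y]=q\sigma^{q-2}\big((q-1)\eta^2+\zeta^2\big)$. Replacing $Y$ by $iY$ exchanges $\eta^2$ and $\zeta^2$. The left side of Lemma~\ref{lem:matrix} is $\sigma^{q-2}$ times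
\[
(p-1)q\big((q-1)\zeta^2+\eta^2\big)+(q^2-pq)\eta^2=q\zeta^2+(p+q^2-pq)\eta^2=q\zeta^2+q(q-1)\eta^2 .
\]
So for scalars the lemma is an identity, as Example~\ref{ex:exponentials} requires, and the scalar Babenko--Beckner inequality follows from the Cauchy--Schwarz inequality alone.
\end{example}

\begin{example}[$2\times2$ matrices, $q=4$]\label{ex:twobytwo}
Here $p-1=\frac13$ and $\varphi(X)=\operatorname{tr}(X^*X)^2$. Let $X=\operatorname{diag}(\sigma_1,\sigma_2)$ with $\sigma_j\ge0$ and $J=\begin{pmatrix}0&1\\1&0\end{pmatrix}$. The coefficient of $t^2$ in $\operatorname{tr}(X+tJ)^4$ is $4\operatorname{tr}X^2J^2+2\operatorname{tr}XJXJ$, so $\varphi''(X)[J,J]=8D^-$ with $D^-=\sigma_1^2+\sigma_1\sigma_2+\sigma_2^2$. Next, $(X+itJ)^*(X+itJ)=X^2+it(XJ-JX)+t^2$ and $(XJ-JX)^2=-(\sigma_1-\sigma_2)^2I$, so $\varphi''(X)[iJ,iJ]=8D^+$ with $D^+=\sigma_1^2-\sigma_1\sigma_2+\sigma_2^2$. The first derivatives vanish. For $Y=J$ the lemma asks for $\frac13D^+\le D^-$, which holds with room to spare. For $Y=iJ$ it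 asks for $\frac13D^-\le D^+$, and $3D^+-D^-=2(\sigma_1-\sigma_2)^2\ge0$.
\end{example}

The example shows the general picture. In a singular value basis $\varphi''$ is diagonal in the entries of the Hermitian and skew-Hermitian parts of $Y$, with weights $D^-=\frac{\sigma_1^{q-1}-\sigma_2^{q-1}}{\sigma_1-\sigma_2}$ and $D^+=\frac{\sigma_1^{q-1}+\sigma_2^{q-1}}{\sigma_1+\sigma_2}$. Diagonal entries behave as scalars, and off-diagonal entries require a comparison of the two weights.

\begin{lemma}\label{lem:derivatives}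
The function $\varphi$ is of class $C^2$. Let $X=U\operatorname{diag}(\sigma)V^*$ be a singular value decomposition and $U^*YV=H+iL$ with $H,L$ Hermitian. Then
\[
\varphi'(X)[Y]=q\sum_j\sigma_j^{q-1}H_{jj},\qquad\varphi''(X)[Y,Y]=q\sum_{j,k}\big(D^-_{jk}|H_{jk}|^2+D^+_{jk}|L_{jk}|^2\big),
\]
\[
D^-_{jk}=\frac{\sigma_j^{q-1}-\sigma_k^{q-1}}{\sigma_j-\sigma_k},\qquad D^+_{jk}=\frac{\sigma_j^{q-1}+\sigma_k^{q-1}}{\sigma_j+\sigma_k},
\]
where $D^-_{jk}=(q-1)\sigma_j^{q-2}$ if $\sigma_j=\sigma_k$, and $D^+_{jk}=0$ if $\sigma_j=\sigma_k=0$.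
\end{lemma}

\begin{proof}
\emph{Trace functions.} Let $g\in C^2(\mathbb R)$ and let $(g')^{[1]}(s,s')=\frac{g'(s)-g'(s')}{s-s'}$, with the value $g''(s)$ for $s=s'$. We claim that $R\mapsto\operatorname{tr}g(R)$ is $C^2$ on Hermitian matrices, with first derivative $\operatorname{tr}g'(R)C$ and second derivative $\sum_{\alpha,\beta}(g')^{[1]}(\rho_\alpha,\rho_\beta)|C_{\alpha\beta}|^2$ in the direction $C$, where the entries are taken in an orthonormal eigenbasis of $R$ with eigenvalues $\rho_\alpha$. For $g(s)=s^l$, cyclicity of the trace gives the first derivative $l\operatorname{tr}R^{l-1}C$ and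
\[
\frac{d^2}{dt^2}\operatorname{tr}(R+tC)^l\Big|_{t=0}=l\sum_{i+j=l-2}\operatorname{tr}R^iCR^jC=\sum_{\alpha,\beta}\ l\sum_{i+j=l-2}\rho_\alpha^i\rho_\beta^j\ |C_{\alpha\beta}|^2,
\]
and the inner sum times $l$ is the divided difference of $ls^{l-1}$. So the claim holds for polynomials. In general fix $\rho>0$ and choose polynomials $g_N\to g$ in $C^2([-\rho,\rho])$. By the mean value theorem $|(g_N'-g')^{[1]}|\le\sup_{[-\rho,\rho]}|g_N''-g''|$. Hence $\operatorname{tr}g_N$ and its first and second derivatives converge uniformly on $\{\|R\|<\rho\}$ to $\operatorname{tr}g$ and to the stated expressions, and the claim follows.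

\emph{Reduction to a trace function.} For $X\in M_m$ let $\tilde X=\begin{pmatrix}0&X\\X^*&0\end{pmatrix}$, a Hermitian matrix that depends real-linearly on $X$ and has eigenvalues $\pm\sigma_j$. With $g(s)=|s|^q$, which is $C^2$ because $q>2$, we have $\varphi(X)=\frac12\operatorname{tr}g(\tilde X)$, so $\varphi\in C^2$. Since $\varphi(UXV^*)=\varphi(X)$, we may take $X=\operatorname{diag}(\sigma)$ and $Y=H+iL$. The vectors $(e_j,\epsilon e_j)/\sqrt2$, $\epsilon=\pm1$, form an eigenbasis of $\tilde X$ with eigenvalues $\epsilon\sigma_j$. The entry of $\tilde Y$ between $(\epsilon,j)$ and $(\delta,k)$ is $\frac12(\delta Y_{jk}+\epsilon(Y^*)_{jk})$, and $g'(s)=q\operatorname{sgn}(s)|s|^{q-1}$. For $\epsilon=\delta$ the entry is $\epsilon H_{jk}$ and $(g')^{[1]}(\epsilon\sigma_j,\epsilon\sigma_k)=qD^-_{jk}$. For $\epsilon=-\delta$ the entry is $i\delta L_{jk}$ and $(g')^{[1]}(\epsilon\sigma_j,-\epsilon\sigma_k)=qD^+_{jk}$; if $\sigma_j=\sigma_k=0$ this is $g''(0)=0$. Each case occurs for two choices of signs,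 which cancels the factor $\frac12$ and gives the formula for $\varphi''$. The formula for $\varphi'$ follows from $g'(\epsilon\sigma_j)=\epsilon q\sigma_j^{q-1}$ and the diagonal entries $\epsilon H_{jj}$.
\end{proof}

\begin{proof}[Proof of Lemma~\ref{lem:matrix}]
If $X=0$, all terms vanish by Lemma~\ref{lem:derivatives}. Let $X\ne0$ and $s=q-1=1/(p-1)>1$. We claim that
\begin{equation}\label{eq:DS}
D^+_{jk}\le D^-_{jk}\le s\,D^+_{jk}\qquad\text{for all }j,k .
\end{equation}
If $\sigma_j=\sigma_k=0$, both weights vanish. If exactly one of $\sigma_j,\sigma_k$ vanishes, they are equal. If $\sigma_j=\sigma_k>0$, then $D^-=sD^+$. Otherwise, by symmetry in $j,k$, write $\sigma_j=re^t$, $\sigma_k=re^{-t}$ with $r,t>0$. Then $D^-=r^{s-1}\frac{\sinh st}{\sinh t}$ and $D^+=r^{s-1}\frac{\cosh st}{\cosh t}$, so \eqref{eq:DS} reads $\tanh t\le\tanh st\le s\tanh t$. This holds for $s\geq1$ because $\tanh$ is increasing and concave on $[0,\infty)$ with $\tanh0=0$.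

Since $i(H+iL)=-L+iH$, Lemma~\ref{lem:derivatives} gives $\varphi''(X)[iY,iY]=q\sum_{j,k}(D^-_{jk}|L_{jk}|^2+D^+_{jk}|H_{jk}|^2)$. We compare the two sides term by term. For the terms $|L_{jk}|^2$ we need $(p-1)D^-_{jk}\le D^+_{jk}$, the right half of \eqref{eq:DS}. For the terms $|H_{jk}|^2$ with $j\ne k$ we need $(p-1)D^+_{jk}\le D^-_{jk}$, which follows from $p-1<1$ and the left half. For the terms $H_{jj}^2$ note that $D^+_{jj}=\sigma_j^{q-2}$ and $D^-_{jj}=(q-1)\sigma_j^{q-2}$, and put $\Sigma=\sum_j\sigma_j^{q-2}H_{jj}^2$. Writing $\sigma_j^{q-1}=\sigma_j^{q/2}\sigma_j^{q/2-1}$, the Cauchy--Schwarz inequality gives $(\varphi'(X)[Y])^2\le q^2\varphi(X)\Sigma$. So these terms and the first-derivative term contribute at most $[(p-1)q+q^2-pq]\Sigma=q(q-1)\Sigma$ to the left side, as in Example~\ref{ex:scalar}, and the right side contains exactly $q(q-1)\Sigma$.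
\end{proof}

This completes the proofs of Proposition~\ref{prop:hyper} and Theorem~\ref{thm:opvalued}.

\section{From operator-valued functions to integral kernels}\label{sec:kernel}

We prove Proposition~\ref{prop:kernel}. On $L^2(\mathbb R^k;\mathcal H)$ let $\tau_u\phi(x)=\phi(x-u)$, $E_\xi\phi(x)=e^{2\pi i\xi\cdot x}\phi(x)$, and let $M_b$ be multiplication by an operator-valued function $b$. Slicing the kernel $a(x-y,y)$ along the diagonals $x-y=u$ writes $K$ formally as $\int\tau_uM_{a(u,\cdot)}\,du$. More generally, the Fourier transform of $u\mapsto\tau_uM_{a(u,\cdot)}$ at $\xi$ is $E_{-\xi}KE_\xi$. One would like to apply Theorem~\ref{thm:opvalued} to this function, but both sides are infinite: multiplication operators are not compact, and $\|E_{-\xi}KE_\xi\|_{\mathcal S^q}$ does not depend on $\xi$. Both infinities come from the infinite volume of frequency space. We therefore restrict to frequencies in a cube $Q$, after which the $q$-th powers of both sides are of order $|Q|$, divide by $|Q|$,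 and let $Q$ grow.

Let $\Pi_Q$ be the orthogonal projection onto the functions whose Fourier transform vanishes outside $Q$. It is convolution with $\kappa_Q(x)=\int_Qe^{2\pi ix\cdot\xi}d\xi$, and $\|\kappa_Q\|_2^2=|Q|$. In particular $\|\Pi_Q\phi(x)\|\le|Q|^{1/2}\|\phi\|_2$ for all $x$. For $c\in L^2(\mathbb R^k;\mathcal S^2(\mathcal H))$ the operator $M_c\Pi_Q$ has kernel $c(x)\kappa_Q(x-z)$, so
\begin{equation}\label{eq:HSmult}
\|M_c\Pi_Q\|_{\mathcal S^2}^2=|Q|\int\|c(x)\|_{\mathcal S^2}^2\,dx .
\end{equation}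
The next lemma extends this to $\mathcal S^q$ as an inequality with the same constant.

\begin{lemma}\label{lem:mult}
If $b\in L^2(\mathbb R^k;\mathcal S^2(\mathcal H))\cap L^q(\mathbb R^k;\mathcal S^q(\mathcal H))$, then $\|M_b\Pi_Q\|_{\mathcal S^q}^q\le|Q|\int\|b(x)\|_{\mathcal S^q}^q\,dx$.
\end{lemma}

\begin{proof}
The operator $C=M_b\Pi_Q$ is Hilbert--Schmidt by \eqref{eq:HSmult}. Take $(e_j)$ as in (F3) for $C$. Since $\ker\Pi_Q\subset\ker C$, each $e_j$ lies in the range of $\Pi_Q$, so $(Ce_j)(x)=b(x)e_j(x)$. Apply (F4) with $R=|b(x)|^2$, $\zeta=e_j(x)$, $r=q$, and then H\"older's inequality in $x$ with exponents $\frac q2$ and $\frac q{q-2}$. As $\|e_j\|_2=1$,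
\[
\|Ce_j\|^2=\int\langle|b|^2e_j,e_j\rangle\,dx\le\int\langle|b|^qe_j,e_j\rangle^{2/q}\|e_j\|^{2(1-2/q)}dx\le\Big(\int\langle|b|^qe_j,e_j\rangle\,dx\Big)^{2/q}.
\]
Let $c(x)=|b(x)|^{q/2}$. Where $\|b(x)\|\le\rho$, $c(x)$ is a norm limit of fixed polynomials in $b(x)^*b(x)$, so $c$ is weakly measurable; it takes values in the separable space $\mathcal S^2$ and $\|c(x)\|_{\mathcal S^2}^2=\|b(x)\|_{\mathcal S^q}^q$, so $c\in L^2(\mathbb R^k;\mathcal S^2)$. The last display says $\|Ce_j\|^q\le\|M_c\Pi_Qe_j\|^2$. Sum over $j$ and use (F3) and \eqref{eq:HSmult}.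
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:kernel}]
Put $N(u)=\|a(u,\cdot)\|_{L^q(\mathbb R^k;\mathcal S^q)}$, so that $\|a\|_{p,q}=\|N\|_p$, and assume $\|N\|_p<\infty$. If $a$ is replaced by $a1_{\{|u|\le\rho\}}$, the norm $\|a\|_{p,q}$ does not increase, and as $\rho\to\infty$ the operators converge to $K$ in $\mathcal S^2$, hence in $\mathcal S^q$. So we may assume that $a(u,y)=0$ for $|u|>\rho$; then $N\in L^1\cap L^p$.

For almost every $u$ define $g(u)=\tau_uM_{a(u,\cdot)}\Pi_Q$, with kernel $a(u,x-u)\kappa_Q(x-u-z)$. This kernel is jointly measurable in $(u,x,z)$ and $\int\|g(u)\|_{\mathcal S^2}^2du=|Q|\,\|a\|_2^2<\infty$ by \eqref{eq:HSmult}. So $g\in L^2(\mathbb R^k;\mathcal S^2)$, and $g\in L^1(\mathbb R^k;\mathcal S^2)$ because it has bounded support. By (F1) $g$ is strongly measurable into $\mathcal S^q$, and by Lemma~\ref{lem:mult} $\|g(u)\|_{\mathcal S^q}\le|Q|^{1/q}N(u)$. Hence $g\in L^1\cap L^p(\mathbb R^k;\mathcal S^q)$. Computing the Bochner integral in $\mathcal S^2$, that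 is, in the space of kernels, and substituting $y=x-u$, we find that $\hat g(\xi)$ has kernel
\[
\int e^{-2\pi iu\cdot\xi}a(u,x-u)\kappa_Q(x-u-z)\,du=\int e^{-2\pi ix\cdot\xi}a(x-y,y)e^{2\pi iy\cdot\xi}\kappa_Q(y-z)\,dy .
\]
So $\hat g(\xi)=E_{-\xi}KE_\xi\Pi_Q$. The unitary $E_\xi$ shifts frequencies by $\xi$, so $E_\xi\Pi_QE_{-\xi}=\Pi_{Q+\xi}$ and $\|\hat g(\xi)\|_{\mathcal S^q}=\|K\Pi_{Q+\xi}\|_{\mathcal S^q}$. Theorem~\ref{thm:opvalued} on the Hilbert space $L^2(\mathbb R^k;\mathcal H)$ gives
\[
\int\|K\Pi_{Q+\xi}\|_{\mathcal S^q}^q\,d\xi\le B_p^{kq}\,|Q|\,\|N\|_p^q .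
\]
Take $Q=[-R,R]^k$ and $\xi=Rv$, and divide by $R^k$: $\int\|K\Pi_{Q+Rv}\|_{\mathcal S^q}^q\,dv\le B_p^{kq}2^k\|N\|_p^q$. For $v\in(-1,1)^k$ the cubes $Q+Rv$ increase to $\mathbb R^k$ as $R\to\infty$, so $\Pi_{Q+Rv}\to I$ strongly and $K\Pi_{Q+Rv}\to K$ in $\mathcal S^q$ by (F2). Fatou's lemma on $(-1,1)^k$ gives $2^k\|K\|_{\mathcal S^q}^q\le B_p^{kq}2^k\|N\|_p^q$.
\end{proof}

Theorem~\ref{thm:main} is now proved.

\section{There are no extremal functions}\label{sec:noextremal}

Suppose that $0\ne f\in L^1\cap L^2(\mathbb H_n)$ has $\|\hat f\|_{L^q(\hat{\mathbb H}_n)}=B_p^{2n+1}\|f\|_p$. All terms in \eqref{eq:chain} are then finite and equal, so \eqref{eq:weylHY} is an equality for $F=f^\lambda$ and almost every $\lambda$. Since $\int\|f^\lambda\|_2^2d\lambda=\|f\|_2^2>0$, there is a $\lambda\ne0$, fixed from now on, and an $F$ that is \emph{extremal}: $0\ne F\in L^1\cap L^2(\mathbb R^{2n})$ and $|\lambda|^{n/q}\|W_\lambda(F)\|_{\mathcal S^q}=B_p^{2n}\|F\|_p$. We show that no such $F$ exists. Equality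 in the second inequality of \eqref{eq:weylHY} makes $F$ Gaussian in $v$ for fixed $u$. The symmetries of $W_\lambda$ spread this information to all directions, so that $F$ is a Gaussian on $\mathbb R^{2n}$, and Gaussians are not extremal by Lemma~\ref{lem:gaussians}.

\subsection{Symmetries}

Let $Sp(2n,\mathbb R)$ be the group of linear maps of $\mathbb R^{2n}$ that preserve $[\cdot,\cdot]$; they have determinant $1$. Under $(u,v)\leftrightarrow u+iv\in\mathbb C^n$ the form $[z,z']$ is the imaginary part of the Hermitian product, so $Sp(2n,\mathbb R)$ contains the unitary group $U(n)$ and every unit vector of $\mathbb R^{2n}$ is $S(0,e_1)$ for some $S\in Sp(2n,\mathbb R)$.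

\begin{lemma}\label{lem:symmetries}
If $F$ is extremal, so are $F\circ S$ for $S\in Sp(2n,\mathbb R)$, $\ e^{2\pi i\zeta\cdot z}F(z)$ for $\zeta\in\mathbb R^{2n}$, and $F(z-z_0)$ for $z_0\in\mathbb R^{2n}$.
\end{lemma}

\begin{proof}
Each operation preserves $\|F\|_r$ for all $r$, so it suffices to show that it preserves $\|W_\lambda(F)\|_{\mathcal S^q}$. Write $\pi(z)=\pi_\lambda(z,0)$. The map $(z,t)\mapsto(S^{-1}z,t)$ is an automorphism of $\mathbb H_n$ that fixes the center. By the Stone--von Neumann theorem there is a unitary $U_S$ with $\pi(S^{-1}z)=U_S\pi(z)U_S^{-1}$ (these unitaries make up the metaplectic representation), so $W_\lambda(F\circ S)=\int F(z)\pi(S^{-1}z)dz=U_SW_\lambda(F)U_S^{-1}$. The group law gives $\pi(w)\pi(z)=e^{\pi i\lambda[w,z]}\pi(w+z)$, hence $\pi(w)\pi(z)\pi(w)^{-1}=e^{2\pi i\lambda[w,z]}\pi(z)$. Given $\zeta$, choose $w$ with $\lambda[w,z]=\zeta\cdot z$ for all $z$; multiplying $F$ by $e^{2\pi i\zeta\cdot z}$ conjugates $W_\lambda(F)$ by $\pi(w)$. Finally, $\int F(z-z_0)\pi(z)dz=\pi(z_0)\int F(z)e^{-\pi i\lambda[z_0,z]}\pi(z)dz$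 is a unitary times $W_\lambda$ of a modulation of $F$.
\end{proof}

\subsection{An extremal function is Gaussian}

We use Lieb's theorem on the cases of equality \cite[Theorem~5.7]{LL}: for $1<p<2$ the maximizers in the Euclidean inequality on $\mathbb R^n$ are exactly the functions $c\,e^{-v\cdot Mv+\beta\cdot v}$ with $M$ real symmetric positive definite and $\beta\in\mathbb C^n$. Let $F$ be extremal. Equality in \eqref{eq:weylHY} forces $\|\tilde F(u,\cdot)\|_q=B_p^n\|F(u,\cdot)\|_p$ for almost every $u$. With Lemma~\ref{lem:symmetries} we obtain, for every $S\in Sp(2n,\mathbb R)$: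
\begin{itemize}
\item[$(*)$] for a.e.\ $u$, either $F\circ S(u,\cdot)=0$ a.e., or $F\circ S(u,v)=c\,e^{-v\cdot Mv+\beta\cdot v}$ for a.e.\ $v$, with $c\ne0$, $M$ real positive definite and $\beta\in\mathbb C^n$ depending on $u$.
\end{itemize}
The difficulty is that nothing is known about the dependence on $u$ beyond measurability of $F$.

\emph{Step 1: $F\ne0$ almost everywhere.} The map $S(u,v)=(v,-u)$ is symplectic, and $(*)$ for it is the statement $(*)$ for $F$ with the roles of $u$ and $v$ exchanged. Let $U$ be the set of $u$ for which $F(u,\cdot)$ is not a.e.\ zero, and define $V$ in the same way for $v$. Up to null sets, $\{F\ne0\}$ equals both $U\times\mathbb R^n$ and $\mathbb R^n\times V$, and $U,V$ have positive measure. Then $U^c\times V\subset(\mathbb R^n\times V)\setminus(U\times\mathbb R^n)$ is null, so $U^c$ is null. Hence $F\neq0$ a.e., and in $(*)$ the second alternative holds for a.e.\ $u$.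

\emph{Step 2: $g=\log|F|$ is a polynomial of degree at most $2$.} Let $\mathcal P_2$ be the real polynomials of degree at most $2$ on $\mathbb R^n$, with monomial basis $m_1,\dots,m_\nu$. By $(*)$, $g(u,\cdot)$ agrees a.e.\ with an element of $\mathcal P_2$ for a.e.\ $u$, and likewise $g(\cdot,v)$ for a.e.\ $v$. To combine the two statements we express $g(u,\cdot)$ through finitely many of its values. The determinant $\det(m_i(v_j))$ is a polynomial in $(v_1,\dots,v_\nu)$ that is not identically zero, since the monomials are linearly independent functions; so it is nonzero for a.e.\ $(v_1,\dots,v_\nu)$. For such points there are $\ell_i(\cdot\,;v_1,\dots,v_\nu)\in\mathcal P_2$, rational in the $v_j$, with $P=\sum_i\ell_iP(v_i)$ for all $P\in\mathcal P_2$. Hence for a.e.\ $u$ the identity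
\[
g(u,v_0)=\sum_{i=1}^\nu\ell_i(v_0;v_1,\dots,v_\nu)\,g(u,v_i)
\]
holds for a.e.\ $(v_0,\dots,v_\nu)$. By Fubini's theorem we can fix $(v_1,\dots,v_\nu)$ such that it holds for a.e.\ $(u,v_0)$ and every $g(\cdot,v_i)$ agrees a.e.\ with an element of $\mathcal P_2$. So $g$ agrees a.e.\ with a polynomial on $\mathbb R^{2n}$, again called $g$. For $S\in Sp(2n,\mathbb R)$, $(*)$ shows that the polynomial $v\mapsto g(S(u,v))$ has degree at most $2$ for a.e.\ $u$. Its higher coefficients are polynomials in $u$ that vanish a.e., so they vanish identically. Taking $u=0$, $v=te_1$ and $S(0,e_1)=w$, we see that $t\mapsto g(tw)$ has degree at most $2$ for every unit vector $w$. So the homogeneous components of $g$ of degree greater than $2$ vanish.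

\emph{Step 3: $\Theta=F/|F|$ is a constant times a character.} Let $w\ne0$ and choose $S$ with $S(0,e_1)=w/|w|$. Because $M$ is real in $(*)$, for a.e.\ $u$ we have $\Theta\circ S(u,v)=c'e^{i\beta'\cdot v}$ for a.e.\ $v$, with $\beta'$ real. Comparing the values at $v$, $v+|w|e_1$ and $v+2|w|e_1$ gives $\Theta(z+2w)\Theta(z)=\Theta(z+w)^2$ for a.e.\ $z$. By Fubini's theorem this holds for a.e.\ $(z,w)$, and with $z'=z+2w$ it reads
\begin{equation}\label{eq:phase}
\Theta(z)\Theta(z')=\chi(z+z')\quad\text{for a.e. }(z,z'),\qquad\chi(s)=\Theta(s/2)^2 .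
\end{equation}
Choose $\rho\in C_c^\infty(\mathbb R^{2n})$ with $c_0=\int\Theta\rho\ne0$. Integrating \eqref{eq:phase} against $\rho(z')$ gives $c_0\Theta(z)=\int\chi(s)\rho(s-z)\,ds$ for a.e.\ $z$, and the right side is smooth since $\chi$ is bounded. After modification on a null set, $\Theta$ and $\chi$ are smooth, $|\Theta|=1$, and \eqref{eq:phase} holds everywhere. Differentiating in $z$ and in $z'$ gives $\nabla\Theta(z)\Theta(z')=\nabla\chi(z+z')=\Theta(z)\nabla\Theta(z')$, so $\nabla\Theta/\Theta$ is a constant vector $\kappa$ and $\Theta(z)=\Theta(0)e^{\kappa\cdot z}$. As $|\Theta|=1$, $\kappa$ is purely imaginary.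

\begin{proof}[Proof of Theorem~\ref{thm:noextremal}]
Let $F$ be extremal and let $-Q$ be the quadratic part of $g$. If $Q(w)\le0$ for some $w\ne0$, then $t\mapsto g(z+tw)$ is convex for every $z$, so it is bounded below on a half-line and $\int e^{g(z+tw)}dt=\infty$; this contradicts $e^g=|F|\in L^1$. So $Q$ is positive definite, and completing the square gives $F(z)=c\,e^{-Q(z-z_0)}e^{2\pi i\zeta\cdot z}$. By Lemma~\ref{lem:symmetries}, $e^{-Q}$ is extremal. Williamson's theorem states that for a positive definite quadratic form $Q$ on $\mathbb R^{2n}$ there is $S\in Sp(2n,\mathbb R)$ with $Q(S(u,v))=\pi\sum_j\alpha_j(u_j^2+v_j^2)$, $\alpha_j>0$. So $F_\alpha$ is extremal. But Lemma~\ref{lem:gaussians} gives the ratio $\prod_j\mathcal R(\alpha_j/|\lambda|)<B_p^{2n}$, a contradiction.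
\end{proof}

\section{Other Lie groups}\label{sec:lie}

For a general group there is no explicit description of $\hat G$ like the one in Section~\ref{sec:heis}. We avoid it by working with the regular representation: the quantity $\|\hat f\|_{L^q(\hat G)}^q$ is the $\mathcal S^q$ norm, to the power $q$ and per unit volume, of convolution by $f$ restricted to large sets (Proposition~\ref{prop:folner}). The restricted convolution is an integral operator on $L^2(G)$, and Proposition~\ref{prop:kernel} extends to such operators by induction on the dimension.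

\subsection{Integral kernels on solvable groups}

\begin{proposition}\label{prop:solvable}
Let $G$ be a connected, simply connected, solvable, unimodular Lie group of dimension $d$. Let $a\in L^2(G\times G;\mathcal S^2(\mathcal H))$ and let $K$ on $L^2(G;\mathcal H)$ have kernel $a(xy^{-1},y)$. Then
\[
\|K\|_{\mathcal S^q}\le B_p^d\Big(\int_G\Big(\int_G\|a(g,y)\|_{\mathcal S^q}^q\,dy\Big)^{p/q}dg\Big)^{1/p}.
\]
\end{proposition}

\begin{proof}
Multiplying Haar measure by $c$ multiplies both sides by $c$, so the normalization is free. We use induction on $d$. For $d=0$, $G$ is a point, which we give mass $1$, and the two sides are equal.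

\emph{Splitting off one dimension.} Let $d\ge1$ and let $\mathfrak g$ be the Lie algebra. Solvability gives $[\mathfrak g,\mathfrak g]\ne\mathfrak g$, so there is a nonzero linear form on $\mathfrak g$ that vanishes on $[\mathfrak g,\mathfrak g]$; let $\mathfrak n$ be its kernel. The form is a Lie algebra homomorphism to $\mathbb R$, and since $G$ is simply connected it integrates to a homomorphism $\chi:G\to\mathbb R$. Choose a one-parameter group $\sigma$ with $\chi(\sigma(s))=s$ and let $N=\ker\chi$, a closed normal subgroup with solvable Lie algebra $\mathfrak n$. The map $(n,s)\mapsto n\sigma(s)$ is a diffeomorphism $N\times\mathbb R\to G$ with inverse $x\mapsto(x\sigma(-\chi(x)),\chi(x))$, so $N$ is connected and simply connected. Recall that a Lie group is unimodular if and only if $|\det\operatorname{Ad}|=1$, and that an automorphism of a Lie group rescales Haar measure by the modulus of the determinant of its differential at the identity. For $x\in G$, $\operatorname{Ad}(x)$ preserves $\mathfrak n$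 and acts trivially on $\mathfrak g/\mathfrak n$, so $|\det\operatorname{Ad}(x)|_{\mathfrak n}|=|\det\operatorname{Ad}(x)|=1$. Hence $N$ is unimodular, and the automorphisms $n\mapsto n_w=\sigma(w)n\sigma(-w)$ preserve Haar measure $dn$. The measure $dn\,ds$ is invariant under right multiplication by $\sigma(w)$ and, since $n\sigma(s)n'=nn'_s\sigma(s)$, by $n'\in N$; so it is a Haar measure on $G$.

\emph{The inductive step.} Identify $L^2(G;\mathcal H)$ with $L^2(\mathbb R;\mathcal H')$, $\mathcal H'=L^2(N;\mathcal H)$. For $x=m\sigma(r)$, $y=n\sigma(s)$ and $w=r-s$ we have $xy^{-1}=m\sigma(w)n^{-1}=m\,n_w^{-1}\sigma(w)$. So $K$ has the operator-valued kernel $K_{r-s,s}$, where $K_{w,s}$ is the operator on $\mathcal H'$ with kernel $a(mn_w^{-1}\sigma(w),n\sigma(s))$, and $\iint\|K_{w,s}\|_{\mathcal S^2}^2\,dw\,ds=\|a\|_2^2<\infty$. Proposition~\ref{prop:kernel} with $k=1$ and the Hilbert space $\mathcal H'$ gives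
\begin{equation}\label{eq:ind1}
\|K\|_{\mathcal S^q}\le B_p\Big(\int\Big(\int\|K_{w,s}\|_{\mathcal S^q}^q\,ds\Big)^{p/q}dw\Big)^{1/p}.
\end{equation}
The kernel of $K_{w,s}$ is twisted by $n\mapsto n_w$; a unitary removes the twist. Put $a_{w,s}(g,n')=a(g\sigma(w),n'_{-w}\sigma(s))$ for $g,n'\in N$. Substituting $n=n'_{-w}$ shows $K_{w,s}=K'_{w,s}V_w$, where $V_w\phi(n')=\phi(n'_{-w})$ is unitary and $K'_{w,s}$ has kernel $a_{w,s}(mn'^{-1},n')$. For a.e.\ $(w,s)$, $a_{w,s}\in L^2(N\times N;\mathcal S^2)$, so by induction, substituting back,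
\[
\|K_{w,s}\|_{\mathcal S^q}\le B_p^{d-1}\|b_w(g,s)\|_{L^p_g(N)},\qquad b_w(g,s)=\Big(\int_N\|a(g\sigma(w),n\sigma(s))\|_{\mathcal S^q}^q\,dn\Big)^{1/q}.
\]
By (F5), $\big\|\|b_w\|_{L^p_g}\big\|_{L^q_s}^p\le\int_N\|b_w(g,\cdot)\|_{L^q_s}^p\,dg$, and $\|b_w(g,\cdot)\|_{L^q_s}^q=\int_G\|a(g\sigma(w),y)\|_{\mathcal S^q}^q\,dy$. Inserting this in \eqref{eq:ind1} and using that $dg\,dw$ is Haar measure on $G$ completes the step.
\end{proof}

\subsection{Truncated convolution operators}

Let $G$ be second countable, unimodular and of type I. For $f\in L^1(G)$ let $\Lambda(f)\phi=f*\phi$ on $L^2(G)$. It has kernel $f(xy^{-1})$ and norm at most $\|f\|_1$. With $f^*(g)=\overline{f(g^{-1})}$ we have $\Lambda(f)^*=\Lambda(f^*)$, $\Lambda(f)\Lambda(h)=\Lambda(f*h)$, and the same rules hold for each $\pi$. For measurable $E\subset G$ let $P_E$ be multiplication by $1_E$.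

\begin{proposition}\label{prop:folner}
Let $f\in L^1\cap L^2(G)$.
\begin{enumerate}
\item[(a)] If $0<|E|<\infty$, then $\|\Lambda(f)P_E\|_{\mathcal S^q}^q\le|E|\,\|\hat f\|_{L^q(\hat G)}^q$.
\item[(b)] If $0<|E_j|<\infty$ and $|gE_j\triangle E_j|/|E_j|\to0$ for every $g\in G$, then $\|\Lambda(f)P_{E_j}\|_{\mathcal S^q}^q/|E_j|\to\|\hat f\|_{L^q(\hat G)}^q$.
\end{enumerate}
\end{proposition}

\begin{proof}
Let $\Lambda=\Lambda(f)$, $A=\Lambda^*\Lambda$, $A_\pi=\pi(f)^*\pi(f)$, $L=\|f\|_1^2$ and $P=P_E$. The spectra of $A$, $PAP$ and $A_\pi$ lie in $[0,L]$, and $\|\Lambda P\|_{\mathcal S^q}^q=\operatorname{tr}(PAP)^{q/2}$. We first prove the exact formula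
\begin{equation}\label{eq:tracedensity}
\operatorname{tr}PA^{q/2}P=|E|\,\|\hat f\|_{L^q(\hat G)}^q ;
\end{equation}
then (a) and (b) compare $(PAP)^{q/2}$ with $PA^{q/2}P$.

For a polynomial $v(s)=\sum c_ls^l$ let $f_v=\sum c_l\,f*(f^**f)^{*l}\in L^1\cap L^2(G)$, where the term $l=0$ is $c_0f$. Then $\Lambda v(A)=\Lambda(f_v)$ and $\pi(f)v(A_\pi)=\pi(f_v)$. The trace of $PAv(A)P=(\Lambda P)^*\Lambda(f_v)P$ is the $L^2$ inner product of the kernels $f_v(xy^{-1})1_E(y)$ and $f(xy^{-1})1_E(y)$, which is $|E|\langle f_v,f\rangle$. Polarizing \eqref{eq:plancherel},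
\[
\operatorname{tr}PAv(A)P=|E|\langle f_v,f\rangle=|E|\int_{\hat G}\operatorname{tr}\big(A_\pi v(A_\pi)\big)\,d\mu .
\]
For $v=1$ this gives $\operatorname{tr}PAP=|E|\,\|f\|_2^2=|E|\int\operatorname{tr}A_\pi\,d\mu$. For continuous $v$ on $[0,L]$, writing $Av(A)=A^{1/2}v(A)A^{1/2}$ and using (F1), both outer expressions are bounded by $|E|\,\|f\|_2^2\sup_{[0,L]}|v|$. By the Weierstrass theorem they are equal for all continuous $v$. The function $v(s)=s^{q/2-1}$ is continuous because $q>2$, and it gives \eqref{eq:tracedensity}.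

(a) Take $(e_i)$ as in (F3) for $\Lambda P$; they lie in the range of $P$. By (F4) and (F3),
\[
\|\Lambda P\|_{\mathcal S^q}^q=\sum_i\langle Ae_i,e_i\rangle^{q/2}\le\sum_i\langle A^{q/2}e_i,e_i\rangle=\sum_i\|A^{q/4}Pe_i\|^2\le\operatorname{tr}PA^{q/2}P .
\]

(b) Let $P=P_{E_j}$. By \eqref{eq:tracedensity} it suffices to show $\operatorname{tr}(PAP)^{q/2}-\operatorname{tr}PA^{q/2}P=o(|E_j|)$. Replacing $s^{q/2-1}$ by a polynomial within $\delta$ on $[0,L]$ changes each trace by at most $\delta\operatorname{tr}PAP=\delta|E_j|\,\|f\|_2^2$. So it suffices to show $\operatorname{tr}(PAP)^l-\operatorname{tr}PA^lP=o(|E_j|)$ for integers $l\ge2$. Inserting the projections one at a time gives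
\[
PA^lP-(PAP)^l=\sum_{i=1}^{l-1}(PAP)^{i-1}\,PA(I-P)\,A^{l-i}P,
\]
and by (F1) the trace norm is at most $(l-1)L^{l-2}\|(I-P)AP\|_{\mathcal S^2}\|AP\|_{\mathcal S^2}$. Now $A=\Lambda(h)$ with $h=f^**f\in L^2$, so $\|AP\|_{\mathcal S^2}^2=|E_j|\,\|h\|_2^2$, and with $x=gy$
\[
\|(I-P)AP\|_{\mathcal S^2}^2=\int_G|h(g)|^2\,|\{y\in E_j:gy\notin E_j\}|\,dg\le\int_G|h(g)|^2\,|gE_j\triangle E_j|\,dg .
\]
Since $|gE_j\triangle E_j|\le2|E_j|$, dominated convergence shows that this is $o(|E_j|)$.
\end{proof}

For $G=\mathbb R^k$ the cubes $[-j,j]^k$ satisfy the hypothesis of (b). Applied to $a(u,y)=f(u)1_{E_j}(y)$, this shows that Proposition~\ref{prop:kernel} implies the Babenko--Beckner inequality, so its constant $B_p^k$ cannot be lowered.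

\subsection{Proof of Theorem~\ref{thm:lie}}

Let $d=\dim G$.

\emph{Upper bound in} (ii). Solvable groups are amenable. F{\o}lner's theorem states that in an amenable locally compact group, for every compact set $C$ and $\delta>0$ there is a set $E$ with $0<|E|<\infty$ and $|gE\triangle E|\le\delta|E|$ for all $g\in C$. As $G$ is an increasing union of compact sets $C_j$, taking $\delta=1/j$ gives a sequence $(E_j)$ as in Proposition~\ref{prop:folner}(b). For $f\in L^1\cap L^2(G)$, Proposition~\ref{prop:solvable} with $a(g,y)=f(g)1_{E_j}(y)$ gives $\|\Lambda(f)P_{E_j}\|_{\mathcal S^q}\le B_p^d\|f\|_p|E_j|^{1/q}$. Divide by $|E_j|^{1/q}$ and let $j\to\infty$: $\|\hat f\|_{L^q(\hat G)}\le B_p^d\|f\|_p$. Solvability was used twice, for the induction and for the sets $E_j$; simple connectedness was used to make each quotient a line and not a circle. Connected, simply connected nilpotent Lie groups are solvable, unimodular and of type I, so they are covered.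

\emph{Part} (i), $d=0$. The group is countable and discrete; give each point mass $1$. For $f=1_{\{e\}}$ we have $\pi(f)=I$ and $\|f\|_p=1$. Formula \eqref{eq:plancherel} gives $\int\dim\pi\,d\mu=1$, so $\|\hat f\|_{L^q(\hat G)}=1$.

\emph{Part} (i), $d\ge1$. We make the heuristic of the introduction precise, using Proposition~\ref{prop:folner}(a) on $G$ at a small scale and Proposition~\ref{prop:folner}(b) on $\mathbb R^d$ at a large one. Identify the Lie algebra with $\mathbb R^d$. Near $0$ the exponential map is a diffeomorphism, and Haar measure is $J(\xi)\,d\xi$ with $J$ continuous and positive; normalize it so that $J(0)=1$. The map $m(\xi,\eta)=\log(\exp\xi\exp(-\eta))$ is smooth near $(0,0)$ with $m(\xi,0)=\xi$ and $m(0,\eta)=-\eta$, so $m(\xi,\eta)=\xi-\eta+O(|\xi|^2+|\eta|^2)$.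

Let $0\ne\psi\in C_c(\mathbb R^d)$ and let $E_0\subset\mathbb R^d$ be a cube. For small $\varepsilon$ put $f_\varepsilon(\exp\xi)=\psi(\xi/\varepsilon)$ near the identity, $f_\varepsilon=0$ elsewhere, and $E_\varepsilon=\exp(\varepsilon E_0)$. Then $\|f_\varepsilon\|_p=\varepsilon^{d/p}(\|\psi\|_p+o(1))$ and $|E_\varepsilon|=\varepsilon^d(|E_0|+o(1))$. Let $\Omega$ be an open ball containing $E_0$ and the closure of $\operatorname{supp}\psi+E_0$. If $f_\varepsilon(xy^{-1})1_{E_\varepsilon}(y)\neq0$, then $y=\exp\varepsilon\eta$ and $x=\exp(\varepsilon\zeta)\exp(\varepsilon\eta)=\exp(\varepsilon(\zeta+\eta+O(\varepsilon)))$ with $\zeta\in\operatorname{supp}\psi$, $\eta\in E_0$. So for small $\varepsilon$ the kernel of $\Lambda(f_\varepsilon)P_{E_\varepsilon}$ vanishes outside $\exp(\varepsilon\Omega)\times\exp(\varepsilon\Omega)$. The unitary $\phi\mapsto\varepsilon^{d/2}J(\varepsilon\xi)^{1/2}\phi(\exp\varepsilon\xi)$ from $L^2(\exp\varepsilon\Omega)$ onto $L^2(\Omega)$ transforms it into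
\[
\varepsilon^dJ(\varepsilon\xi)^{1/2}J(\varepsilon\eta)^{1/2}\,\psi\big(\xi-\eta+O(\varepsilon)\big)1_{E_0}(\eta),\qquad\xi,\eta\in\Omega .
\]
After division by $\varepsilon^d$ this converges uniformly on the bounded set $\Omega\times\Omega$ to $\psi(\xi-\eta)1_{E_0}(\eta)$, because $\psi$ is uniformly continuous. So the operators converge in $\mathcal S^2$, hence in $\mathcal S^q$, and the limit kernel, which vanishes outside $\Omega\times\Omega$, is that of $\Lambda_{\mathbb R^d}(\psi)P_{E_0}$. By Proposition~\ref{prop:folner}(a) and $\frac dp+\frac dq=d$,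
\[
H_p(G)\ge\lim_{\varepsilon\to0}\frac{\|\Lambda(f_\varepsilon)P_{E_\varepsilon}\|_{\mathcal S^q}}{|E_\varepsilon|^{1/q}\|f_\varepsilon\|_p}=\frac{\|\Lambda_{\mathbb R^d}(\psi)P_{E_0}\|_{\mathcal S^q}}{|E_0|^{1/q}\|\psi\|_p}.
\]
Let $E_0=[-j,j]^d$ and $j\to\infty$. By Proposition~\ref{prop:folner}(b) for $\mathbb R^d$, $H_p(G)\ge\|\hat\psi\|_q/\|\psi\|_p$. Finally let $\psi\in C_c(\mathbb R^d)$ tend to $\psi_0=e^{-\pi|x|^2}$ in $L^1\cap L^p$. Then $\|\hat\psi-\hat\psi_0\|_q\le\|\psi-\psi_0\|_p\to0$, so the ratio tends to $B_p^d$. This proves (i), and together with the upper bound and Lemma~\ref{lem:endpoints} it proves (ii). \qed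

\begin{thebibliography}{9}

\bibitem{LL}
Lieb and Loss, \emph{Analysis}.

\bibitem{slides}
\emph{On Sharp Constants In Local And Global Hausdorff-Young Inequalities},
\texttt{http://web.mat.bham.ac.uk/lmsmidlands2016/docs/slides\_mueller.pdf}.

\end{thebibliography}
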